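# Sums and products of nonprincipal ultrafilters never coincide

## 1. Does the distributive law pass to the limit?

In $\mathbb N=\{1,2,3,\dots\}$ we have $x(y+z)=xy+xz$. Both operations extend to the Stone–Čech compactification $\beta\mathbb N$, and multiplication by a fixed natural number still distributes there. A first guess is therefore that the law survives somewhere among the new points: for *some* nonprincipal $p$ and some $q,r$ there should be an identity $p\cdot(q+r)=p\cdot q+p\cdot r$ or $(q+r)\cdot p=q\cdot p+r\cdot p$. Let us make the question precise and test this guess.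

**Conventions.** For a countable discrete set $S$, the points of $\beta S$ are the ultrafilters on $S$; a point $x\in S$ is identified with the principal ultrafilter $\{A\subseteq S:x\in A\}$. The sets $\overline A=\{p\in\beta S:A\in p\}$, $A\subseteq S$, are clopen and form a base of the topology, $\overline A$ is the closure of $A$, and $\beta S$ is compact Hausdorff. If $A\cap B=\emptyset$ then $\overline A\cap\overline B=\emptyset$. Every map $f$ from $S$ to a compact Hausdorff space has a unique continuous extension $\tilde f$ to $\beta S$. If $f:S\to S$, then $A\in\tilde f(p)$ iff $f^{-1}[A]\in p$. If $S\subseteq T$, we identify $\beta S$ with the set of ultrafilters on $T$ that contain $S$; so $\beta\mathbb N\subseteq\beta\mathbb Z\subseteq\beta\mathbb Q$, with $\mathbb Q$ discrete. Write $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$ and $\mathbb Z^*=\beta\mathbb Z\setminus\mathbb Z$. I say "$p$-many $y$ satisfy $P$" for $\{y:P(y)\}\in p$.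

**Definition (the two operations).** For $p,q\in\beta\mathbb N$ and $A\subseteq\mathbb N$,
$$A\in q+p\iff\{x:-x+A\in p\}\in q,\qquad A\in q\cdot p\iff\{x:x^{-1}A\in p\}\in q,$$
where $-x+A=\{y:x+y\in A\}$ and $x^{-1}A=\{y:xy\in A\}$. The same formulas define $+$ and $\cdot$ on $\beta\mathbb Z$.

In words: $A\in q+p$ iff for $q$-many $x$, for $p$-many $y$, $x+y\in A$. The order matters: $y$ is chosen after $x$, and if $p$ is nonprincipal, $y$ can be taken as large as we like compared with $x$. Both operations are associative. For fixed $p$ the maps $q\mapsto q+p$ and $q\mapsto q\cdot p$ are continuous, since for instance $\{q:A\in q+p\}$ is the clopen set $\overline{\{x:-x+A\in p\}}$. For fixed $n$, the maps $q\mapsto n+q$ and $q\mapsto n\cdot q$ are continuous too. In general these are the only continuities we have.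

Some routine consequences will be used all the time.

* For $k\in\mathbb N$: $k+p=p+k$ and $k\cdot p=p\cdot k$. Indeed $A\in p\cdot k$ iff $\{x:xk\in A\}\in p$ iff $k^{-1}A\in p$ iff $A\in k\cdot p$; the sum is the same.
* If at least one of $p,q\in\beta\mathbb N$ is nonprincipal, so are $q+p$ and $q\cdot p$. If $p\in\mathbb N^*$, then $-x+\{k\}$ and $x^{-1}\{k\}$ have at most one element, so they are never in $p$, and $\{k\}$ is in neither $q+p$ nor $q\cdot p$. If $p=n$ is principal and $q\in\mathbb N^*$, then $\{x:x+n=k\}$ and $\{x:xn=k\}$ have at most one element, so are not in $q$.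
* If $m\in\mathbb Z$ and $q\in\mathbb N^*$, then $m+q\in\mathbb N^*$, because $q$ contains every cofinite subset of $\mathbb N$.
* $\overline X\cdot p=\overline{X\cdot p}$ and $\overline Y+p=\overline{Y+p}$, where $X\cdot p=\{x\cdot p:x\in X\}$ and $Y+p=\{y+p:y\in Y\}$. For the left side is the continuous image of the compact set $\overline X$ (or $\overline Y$), hence closed, and $X$ (or $Y$) is dense in that compact set.

The question, from "Problems and New Results on the Algebra of $\beta\mathbb N$ and its Application to Ramsey Theory" (http://nhindman.us/research/iseki.pdf), is this.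

**Question.** Do there exist $p\in\mathbb N^*$ and $q,r\in\beta\mathbb N$ such that $p\cdot(q+r)=p\cdot q+p\cdot r$ or $(q+r)\cdot p=q\cdot p+r\cdot p$?

One fact given with it is a theorem of van Douwen: the set of $p\in\mathbb N^*$ such that $(q+r)\cdot p\ne q\cdot p+r\cdot p$ and $r\cdot(q+p)\ne r\cdot q+r\cdot p$ for all $q,r\in\mathbb N^*$ has dense interior in $\mathbb N^*$. We need to deal with every $p$.

**Test with a principal multiplier.** If $n\in\mathbb N$ and $p,q\in\beta\mathbb N$, then
$$n\cdot(p+q)=n\cdot p+n\cdot q.\tag{1}$$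
Indeed $A\in n\cdot(p+q)$ iff for $p$-many $x$, for $q$-many $y$, $n(x+y)\in A$. Since $n(x+y)=nx+ny$, this says that for $p$-many $x$ we have $-nx+A\in n\cdot q$, that is, $A\in n\cdot p+n\cdot q$. Since $n$ commutes with everything, also $(p+q)\cdot n=p\cdot n+q\cdot n$. So far the guess does well.

**Test with $q=r=1$.** For $p\in\mathbb N^*$ both laws say $2\cdot p=p+p$. Split $\mathbb N$ into four classes
$$C_i=\{n:\lfloor2\log_2n\rfloor\equiv i\bmod4\},\qquad i\in\mathbb Z/4,$$
and let $C_i\in p$. Doubling $n$ raises $2\log_2n$ by $2$, so $C_{i+2}\in2\cdot p$. Now fix any $x$. For all large $y$ we have $2\log_2(x+y)-2\log_2y<1$, so for $p$-many $y$ the number $x+y$ lies in $C_i\cup C_{i+1}$. Hence $C_i\cup C_{i+1}\in p+p$. This set is disjoint from $C_{i+2}$, so $2\cdot p\neq p+p$. The guess fails here, and the reason is size: in $p+p$ the second summand swamps the first, so $p+p$ has the size of $p$, not of $2p$.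

**Where passing to the limit breaks.** One might try to save the guess for nonprincipal $q,r$ by letting $n\to p$ in $n\cdot(q+r)=n\cdot q+n\cdot r$. The left side does tend to $p\cdot(q+r)$. On the right, both summands move at once, and addition is continuous only in its left argument. Unfolding the definitions shows the damage:
$$\begin{aligned}A\in p\cdot(q+r)&\iff\text{for }p\text{-many }x,\ q\text{-many }y,\ r\text{-many }z:\ xy+xz\in A,\\ A\in p\cdot q+p\cdot r&\iff\text{for }p\text{-many }x,\ q\text{-many }y,\ p\text{-many }x',\ r\text{-many }z:\ xy+x'z\in A.\end{aligned}$$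
On the right-hand side of the law the multiplier is chosen twice, the second time after $x$ and $y$. So the guess has no support left when $q,r$ are nonprincipal. The answer will be that there are no such $p,q,r$ at all.

## 2. Logarithms modulo 1

The four-class argument has a cleaner continuous version. Let $\lambda:\mathbb N\to\mathbb R/\mathbb Z$, $\lambda(n)=\ln n\bmod1$, with continuous extension $\tilde\lambda:\beta\mathbb N\to\mathbb R/\mathbb Z$.

**Fact 1.** (a) $\lambda$ is injective on $\mathbb N$. (b) $\tilde\lambda(p\cdot s)=\tilde\lambda(p)+\tilde\lambda(s)$ for $p,s\in\beta\mathbb N$. (c) If $q\in\mathbb N^*$, then $\tilde\lambda$ takes the constant value $\tilde\lambda(q)$ on $\overline{\mathbb Z+q}=\beta\mathbb Z+q$.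

*Proof.* (a) If $\ln n-\ln n'=j\in\mathbb Z$, then $e^j=n/n'$ is rational, so $j=0$, because $e^j$ is irrational for every integer $j\ne0$. (b) For $p=n\in\mathbb N$ both sides are continuous in $s$ and agree on $\mathbb N$. For fixed $s$ both sides are continuous in $p$ and, as just seen, agree for $p\in\mathbb N$. (c) Let $m\in\mathbb Z$. As $z\to\infty$, $\ln(m+z)-\ln z\to0$; since $q$ is nonprincipal, $\tilde\lambda(m+q)-\tilde\lambda(q)=0$. So $\tilde\lambda$ equals $\tilde\lambda(q)$ on $\mathbb Z+q\subseteq\mathbb N^*$. As $\mathbb N^*$ is closed, $\overline{\mathbb Z+q}\subseteq\mathbb N^*$, and continuity gives the same value there. $\square$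

**Two principal arguments.** Let $p\in\mathbb N^*$ and $q=m$, $r=n$ in $\mathbb N$. Since natural numbers commute with $p$, both laws read $(m+n)\cdot p=m\cdot p+n\cdot p$. Apply $\tilde\lambda$. By Fact 1(b) the left side gives $\lambda(m+n)+\tilde\lambda(p)$. By Fact 1(c), applied to $n\cdot p\in\mathbb N^*$, the right side gives $\tilde\lambda(n\cdot p)=\lambda(n)+\tilde\lambda(p)$. So $\lambda(m+n)=\lambda(n)$, and by (a) $m+n=n$, which is impossible. Thus neither law ever holds here.

**Where $\tilde\lambda$ goes blind.** Let $r\in\mathbb N^*$. Then $\tilde\lambda(q+r)=\tilde\lambda(r)$ by (c), so $\tilde\lambda(p\cdot(q+r))=\tilde\lambda(p)+\tilde\lambda(r)$. On the other side, $\tilde\lambda(p\cdot q+p\cdot r)=\tilde\lambda(p\cdot r)=\tilde\lambda(p)+\tilde\lambda(r)$ as well. The same happens for $(q+r)\cdot p$ and $q\cdot p+r\cdot p$. So size modulo $1$ cannot separate the two sides. Congruences cannot either: for each $k$ every $p\in\beta\mathbb N$ contains exactly one residue class modulo $k$, and this assignment $\beta\mathbb N\to\mathbb Z/k$ respects both operations,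 so the two sides of the law always lie in the same class. Something finer is needed, but $\tilde\lambda$ will still do important work.

## 3. From the distributive laws to the equation $p+q=r\cdot s$

When at least one of $q,r$ is nonprincipal, each law equates an element of $\mathbb N^*\cdot\mathbb N^*$ with an element of $\mathbb N^*+\mathbb N^*$. We forget all other information and prove the following.

**Theorem A.** If $p,q,r,s\in\mathbb N^*$, then $p+q\neq r\cdot s$. That is, $(\mathbb N^*+\mathbb N^*)\cap(\mathbb N^*\cdot\mathbb N^*)=\emptyset$. In fact $p\in\mathbb Z^*$ is allowed: if $p\in\mathbb Z^*$ and $q,r,s\in\mathbb N^*$, then $p+q\ne r\cdot s$.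

**Corollary (answer to the question).** There are no $p\in\mathbb N^*$ and $q,r\in\beta\mathbb N$ with $p\cdot(q+r)=p\cdot q+p\cdot r$ or $(q+r)\cdot p=q\cdot p+r\cdot p$.

*Proof of the Corollary from Theorem A.* If $q,r\in\mathbb N$, this is the computation in Section 2. Otherwise $q+r\in\mathbb N^*$, so $p\cdot(q+r)$ and $(q+r)\cdot p$ are in $\mathbb N^*\cdot\mathbb N^*$. The elements $p\cdot q$, $p\cdot r$, $q\cdot p$, $r\cdot p$ are all in $\mathbb N^*$, so both right-hand sides are in $\mathbb N^*+\mathbb N^*$. Theorem A excludes equality. $\square$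

## 4. Countable sets whose closures meet, and translates inside $\beta\mathbb N\cdot s$

An equation $p+q=r\cdot s$ says that a limit of the countably many points $m+q$ equals a limit of the countably many points $x\cdot s$. The next fact extracts a much more concrete coincidence.

**Fact 2** (Hindman–Strauss, *Algebra in the Stone–Čech Compactification*, Theorem 3.40). Let $A,B\subseteq\beta\mathbb Q$ be countable with $\overline A\cap\overline B\ne\emptyset$. Then $A\cap\overline B\neq\emptyset$ or $\overline A\cap B\neq\emptyset$.

*Proof.* Suppose neither holds. Write $A=\{a_1,a_2,\dots\}$ and $B=\{b_1,b_2,\dots\}$; we may assume both are nonempty, and repetitions are allowed. Choose clopen $U_i\ni a_i$ with $U_i\cap\overline B=\emptyset$ and clopen $V_i\ni b_i$ with $V_i\cap\overline A=\emptyset$. Put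
$$U=\bigcup_i\Bigl(U_i\setminus\bigcup_{j\le i}V_j\Bigr),\qquad V=\bigcup_i\Bigl(V_i\setminus\bigcup_{j\le i}U_j\Bigr).$$
These sets are open. Since no $V_j$ contains a point of $A$, $A\subseteq U$; likewise $B\subseteq V$. They are disjoint: a common point would lie in $U_i\setminus\bigcup_{j\le i}V_j$ and in $V_k\setminus\bigcup_{j\le k}U_j$ for some $i,k$; if $k\le i$ it is outside $V_k$, and if $i\le k$ it is outside $U_i$, a contradiction either way. As $\mathbb Q$ is dense, $A\subseteq U\subseteq\overline{U\cap\mathbb Q}$ and $B\subseteq V\subseteq\overline{V\cap\mathbb Q}$. Closures of disjoint subsets of $\mathbb Q$ are disjoint, so $\overline A\cap\overline B=\emptyset$, a contradiction. $\square$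

The target to which we reduce Theorem A is the following statement, proved in Section 8.

**Proposition 3.** If $b,a,a'\in\mathbb N^*$ and $t\in\mathbb N$, then $t+a\cdot b\neq a'\cdot b$.

*Proof of Theorem A from Proposition 3.* Let $p\in\mathbb Z^*$, $q,r,s\in\mathbb N^*$, and suppose $p+q=r\cdot s$.

**Step 1: remove the one multiplier that $\tilde\lambda$ cannot exclude.** By Fact 1(a) there is at most one $x_0\in\mathbb N$ with $\lambda(x_0)=\tilde\lambda(q)-\tilde\lambda(s)$. Let $X$ be $\mathbb N$ without $x_0$ (if it exists). Since $r$ is nonprincipal, $X\in r$.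

**Step 2: find one translate of $q$ in $\overline X\cdot s$, with the translation in any prescribed member of $p$.** Let $Y\in p$, $Y\subseteq\mathbb Z$. Then $p+q\in\overline{Y+q}$ and $r\cdot s\in\overline{X\cdot s}$, so these closures meet. By Fact 2 one of two things happens. Either some $x\in X$ has $x\cdot s\in\overline{Y+q}$; then Fact 1(b),(c) gives $\lambda(x)+\tilde\lambda(s)=\tilde\lambda(q)$, so $x=x_0\notin X$, which is impossible. Or some $m\in Y$ has $m+q\in\overline{X\cdot s}=\overline X\cdot s$. So the second always happens.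

**Step 3: get two such translates.** Let $M=\{m\in\mathbb Z:m+q\in\overline X\cdot s\}$. By Step 2, $M$ meets every $Y\in p$; hence $M\in p$, and $M$ is infinite because $p$ is nonprincipal. For $m\in M$ write $m+q=a_m\cdot s$ with $a_m\in\overline X$. If $a_m$ were a natural number $n\in X$, then $\tilde\lambda(q)=\tilde\lambda(m+q)=\lambda(n)+\tilde\lambda(s)$, so $n=x_0\notin X$, a contradiction. Thus $a_m\in\mathbb N^*$.

**Step 4: eliminate $q$.** Take $m<m'$ in $M$ and $t=m'-m\in\mathbb N$. Then $t+a_m\cdot s=t+m+q=m'+q=a_{m'}\cdot s$, contrary to Proposition 3 with $b=s$. $\square$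

## 5. Affine maps of $\mathbb Q$ acting on one ultrafilter

To see what Proposition 3 asks, apply Fact 2 once more. If $t+a\cdot b=a'\cdot b$, the closures of $\{t+n\cdot b:n\in\mathbb N\}$ and $\{n'\cdot b:n'\in\mathbb N\}$ meet, so for example some $t+n\cdot b$ is a limit of points $n'\cdot b$. Undoing the affine map $y\mapsto ny+t$ turns this into a statement about $b$ and its images under affine maps of $\mathbb Q$.

**Definition.** Let $G$ be the countable group of maps $g_{\xi,m}:\mathbb Q\to\mathbb Q$, $g_{\xi,m}(y)=\xi y+m$, with $\xi\in\mathbb Q_{>0}$ and $m\in\mathbb Q$. Thus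
$$g_{\xi,m}\,g_{\eta,l}=g_{\xi\eta,\,m+\xi l},\qquad g_{\xi,m}^{-1}=g_{1/\xi,\,-m/\xi}.\tag{2}$$
Each $g\in G$ extends to a homeomorphism of $\beta\mathbb Q$, again written $g$: $A\in g(p)$ iff $g^{-1}[A]\in p$.

The extensions compose as the maps do, and $g[\overline D]=\overline{g[D]}$ for $D\subseteq\beta\mathbb Q$. For $n\in\mathbb N$, $t\in\mathbb Z$, $p\in\beta\mathbb N$ we have $t+n\cdot p=g_{n,t}(p)$, since both contain $A$ iff $\{y:t+ny\in A\}\in p$. For instance, if $t+n\cdot b\in\overline{\{n'\cdot b:n'\in X'\}}$, then applying $g_{n,t}^{-1}=g_{1/n,-t/n}$ gives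
$$b\in\overline{\{g_{n'/n,\,-t/n}(b):n'\in X'\}}.$$
So we want to show that a nonprincipal $b$ is not a limit of its images $g_{\xi,\theta}(b)$, where $\theta\neq0$ is *fixed* and $\xi$ varies. For one image this is easy.

**Fact 3.** If $1\ne g\in G$ and $b\in\beta\mathbb Q$ is nonprincipal, then $g(b)\ne b$.

*Proof.* Let $g=g_{\xi,m}$. If $\xi\ne1$, then $g$ has exactly one fixed point, and each $g^k$, $k\ge1$, has slope $\xi^k\neq1$ (because $\xi>0$), hence the same single fixed point. If $\xi=1$, then $m\ne0$ and $g^k$ is translation by $km\ne0$. So $g$ has at most one fixed point, and all other orbits of $\langle g\rangle$ are infinite. Color each infinite orbit alternately with two colors. Since $b$ is nonprincipal, one color class $E$ is in $b$, and $g^{-1}[E]\cap E=\emptyset$. So $g^{-1}[E]\notin b$, that is, $E\notin g(b)$, while $E\in b$. $\square$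

**Why Fact 3 is not enough.** Let $g_1,g_2,\dots\in G\setminus\{1\}$. Fact 3 gives for each $n$ a set $E_n\in b$ with $E_n\notin g_n(b)$. But $b\notin\overline{\{g_n(b)\}}$ means that *one* $B\in b$ has $B\notin g_n(b)$ for all $n$, and $\bigcap_nE_n$ need not be in $b$. This is a real obstruction. The compact right topological semigroup $(\mathbb N^*,+)$ has an idempotent (Ellis), and for it $b=b+b\in\overline{\{n+b:n\in\mathbb N\}}$, so $b$ is a limit of proper translates of itself. Likewise an idempotent of $(\mathbb N^*,\cdot)$ satisfies $b=b\cdot b\in\overline{\{n\cdot b:n\ge2\}}$, so $b$ can be a limit of proper dilates of itself. Any proof must use that $\theta$ is fixed and nonzero.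

**Why one cannot simply color $\mathbb Q$.** The natural wish is to color $\mathbb Q$ with finitely many colors so that $y$ and $g_ny$ always differ in color. Take $\theta=1$ and all $\xi$ with 2-adic valuation $v(\xi)=1$. In the *group* there is a suitable coloring: give $g_{\eta,m}$ the color $v(\eta)\bmod2$; left multiplication by $g_{\xi,1}$ always changes it. On $\mathbb Q$ there is none. If $y\neq w$ are both $\equiv3\bmod4$ in $\mathbb N$, then $\xi=(w-1)/y$ has $v(\xi)=1$ and $g_{\xi,1}(y)=w$. So any two such numbers need different colors, and infinitely many colors would be used. In the smallest instance $3\to7\to15\to3$ the successive maps are $g_{2,1},g_{2,1},g_{2/15,1}$, with product $g_{2/15,1}g_{2,1}g_{2,1}=g_{8/15,\,7/5}$. This fixes the point $3$ but is not the identity of $G$, so a color carried around the triangle from the group returns changed.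

The way out: we do not need $y$ and $g_ny$ to differ for all $y$, only for all $y$ in *some* $Y_n\in b$, which may depend on $n$. So for each $n$ we may delete the edges from $y$ to $g_ny$ with $y\notin Y_n$. If we can delete until every closed walk has product $1$ in $G$, then a coloring of $G$ can be transported to $\mathbb Q$.

## 6. Colorings transported from the group along a pruned graph

**Lemma 1.** Let $b\in\beta\mathbb Q$ be nonprincipal, $\mathcal G\subseteq G\setminus\{1\}$, and let $\chi:G\to K$, $K$ finite, satisfy $\chi(gu)\neq\chi(u)$ for all $g\in\mathcal G$ and $u\in G$. Then $b\notin\overline{\{g(b):g\in\mathcal G\}}$.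

*Proof.* We may assume $\mathcal G\ne\emptyset$. Enumerate $\mathcal G=\{g_1,g_2,\dots\}$, with repetitions if $\mathcal G$ is finite.

**Step 1: the graphs and the invariant to be kept.** We shall choose $Y_1,Y_2,\dots\in b$ one after another. Once $Y_1,\dots,Y_n$ are chosen, let $R_n$ be the multigraph on the vertex set $\mathbb Q$ with, for each $i\le n$ and $y\in Y_i$, an edge between $y$ and $g_iy$, called the *$i$-edge at $y$*. Traversing it from $y$ to $g_iy$ has label $g_i$; traversing it backwards has label $g_i^{-1}$. The *product* of a walk with successive labels $s_1,\dots,s_k$ is $s_k\cdots s_1\in G$ (it is $1$ for the empty walk); as a map it takes the initial vertex to the final one. Reversing a walk inverts its product, and concatenating walks multiplies products. We maintain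

$(I_n)$: there is a finite set $S_n\subseteq G$ with $1\in S_n=S_n^{-1}$ such that the product of any walk in $R_n$ from $v$ to $v'$ lies in $S_n$ and depends only on $(v,v')$.

The graph $R_0$ has no edges, so $(I_0)$ holds with $S_0=\{1\}$. Now assume $(I_{n-1})$.

**Step 2: choose $Y_n$ so that short returns are impossible.** Put
$$F_n=S_{n-1}\cup g_n^{-1}S_{n-1}\cup S_{n-1}g_n\cup g_n^{-1}S_{n-1}g_n,$$
a finite set. Let $1\ne h\in F_n$. By Fact 3, $h(b)\neq b$, so there is $B\in b$ with $h^{-1}[B]\notin b$. Then $B'=B\setminus h^{-1}[B]$ is in $b$, and $h[B']\cap B=\emptyset$, so $h[B']\cap B'=\emptyset$. Intersecting the finitely many sets $B'$, we get $Y_n\in b$ with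
$$h[Y_n]\cap Y_n=\emptyset\quad\text{for all }1\ne h\in F_n.\tag{3}$$
The consequence we use is:

($\alpha$) Let $y,y'\in Y_n$ and $\varepsilon,\varepsilon'\in\{1,g_n\}$, and suppose some $R_{n-1}$-walk from $\varepsilon y$ to $\varepsilon'y'$ has product $s$. Then $\varepsilon'^{-1}s\varepsilon=1$ and $y=y'$.

Indeed $s\in S_{n-1}$ and $s\varepsilon y=\varepsilon'y'$, so $y'=hy$ with $h=\varepsilon'^{-1}s\varepsilon\in F_n$. By (3), $h=1$, and so $y'=y$.

**Step 3: each component of $R_n$ contains at most one $n$-edge.** Given two $n$-edges in one component, take a walk in $R_n$ from an endpoint of the first to an endpoint of the second, and list the $n$-edges in order: the first given one, those traversed by the walk, the second given one. Consecutive $n$-edges in this list are joined by an $R_{n-1}$-walk (possibly empty) between endpoints, so by ($\alpha$) they are at the same $y$, that is, they are the same edge. Hence the two given edges coincide.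

**Step 4: verify $(I_n)$ component by component.** Put
$$S_n=S_{n-1}\cup S_{n-1}g_nS_{n-1}\cup S_{n-1}g_n^{-1}S_{n-1},$$
which is finite, contains $1$, and is closed under inverses. A component of $R_n$ without an $n$-edge is a component of $R_{n-1}$, and $(I_{n-1})$ applies. Consider a component with exactly one $n$-edge, at $y$.

*Case 1: $y$ and $g_ny$ lie in one component of $R_{n-1}$.* Apply ($\alpha$) with $y'=y$, $\varepsilon=1$, $\varepsilon'=g_n$: any $R_{n-1}$-walk from $y$ to $g_ny$ has product $s$ with $g_n^{-1}s=1$, so $s=g_n$. Hence in any walk each traversal of the $n$-edge, in either direction, can be replaced by an $R_{n-1}$-walk with the same product, and $(I_{n-1})$ applies.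

*Case 2: $y\in C_1$ and $g_ny\in C_2$ with $C_1\neq C_2$ components of $R_{n-1}$.* The component of $R_n$ is $C_1\cup C_2$, and the $n$-edge is the only edge between them. Let $\pi(w,v)$ denote the product of the $R_{n-1}$-walks from $w$ to $v$, well defined by $(I_{n-1})$, and set
$$\Phi(v)=\pi(y,v)\ \text{ if }v\in C_1,\qquad\Phi(v)=\pi(g_ny,v)\,g_n\ \text{ if }v\in C_2.$$
If an edge is traversed from $v$ to $w$ with label $s$, then $\Phi(w)=s\Phi(v)$. For an edge of $R_{n-1}$ this is clear by appending it to a walk; for the $n$-edge, $\Phi(g_ny)=g_n=g_n\Phi(y)$, and backwards likewise. Multiplying along a walk from $v$ to $v'$, its product is $\Phi(v')\Phi(v)^{-1}$, which depends only on the endpoints. If $v,v'$ are both in $C_1$ or both in $C_2$, this is $\pi(v,v')\in S_{n-1}$ (in $C_2$ the two factors $g_n$ cancel). If $v\in C_1$ and $v'\in C_2$, it is $\pi(g_ny,v')\,g_n\,\pi(y,v)^{-1}\in S_{n-1}g_nS_{n-1}$; in the opposite situation it is the inverse of such an element. So it lies in $S_n$.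

Thus $(I_n)$ holds and the construction continues.

**Step 5: transport $\chi$ to $\mathbb Q$.** Let $R=\bigcup_nR_n$. Any two walks in $R$ lie in a common $R_n$, so the product of a walk in $R$ depends only on its endpoints. In each component of $R$ fix a base vertex $v_0$, let $\Phi(v)$ be the product of any walk from $v_0$ to $v$, and let $c(v)=\chi(\Phi(v))$. For $y\in Y_n$ the $n$-edge at $y$ gives $\Phi(g_ny)=g_n\Phi(y)$, so $c(g_ny)\ne c(y)$ by the hypothesis on $\chi$.

**Step 6: one color class does for all $n$.** Since $K$ is finite, some color class $B$ of $c$ is in $b$. For every $n$, $g_n^{-1}[B]\cap B\cap Y_n=\emptyset$ by Step 5. Since $B\cap Y_n\in b$, this gives $g_n^{-1}[B]\notin b$, that is, $B\notin g_n(b)$. So $\overline B$ is a neighborhood of $b$ that misses every $g_n(b)$. $\square$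

The finiteness of $S_n$ is what makes Step 2 possible: only finitely many $h$ have to be avoided at each stage.

## 7. Two-adic valuations and the one translation length that survives

We now need colorings $\chi$ of $G$ that every $g_{\xi,\theta}$ changes. Let $v$ be the 2-adic valuation on $\mathbb Q$ (with $v(0)=\infty$), and let $|x|=2^{-v(x)}$ be the 2-adic absolute value, extended to $\mathbb Q_2$.

**Definition.** For $b\in\mathbb N^*$ let $\delta(b)\in\mathbb Z_2$ be the limit of $b$ in the compact space $\mathbb Z_2$, i.e. the value at $b$ of the continuous extension of the inclusion $\mathbb N\to\mathbb Z_2$. Thus $\{y\in\mathbb N:|y-\delta(b)|\le2^{-k}\}\in b$ for all $k$.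

For example, if $2^k\mathbb N\in b$ for all $k$, then $\delta(b)=0$. If $\{2^k-1:k\in\mathbb N\}\in b$, then $\delta(b)=-1$, because $2^k-1\to-1$ in $\mathbb Z_2$ and $b$ is nonprincipal. So $\delta(b)$ can be a nonzero rational.

We also use a standard way to index a limit.

**Fact 4.** If $b\in\overline{\{T_i:i\in I\}}$, there is an ultrafilter $u$ on $I$ with $\{i:B\in T_i\}\in u$ for all $B\in b$. If $I'\in u$, then $b\in\overline{\{T_i:i\in I'\}}$.

*Proof.* For $B\in b$ the neighborhood $\overline B$ of $b$ contains some $T_i$, so $\{i:B\in T_i\}\neq\emptyset$. These sets are closed under finite intersections, since $\{i:B\in T_i\}\cap\{i:B'\in T_i\}=\{i:B\cap B'\in T_i\}$. So they extend to an ultrafilter $u$. If $I'\in u$, then $I'\cap\{i:B\in T_i\}\ne\emptyset$ for every $B\in b$. $\square$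

**Lemma 2.** Let $b\in\mathbb N^*$, $0\ne\theta\in\mathbb Q$ and $\Xi\subseteq\mathbb Q_{>0}$. If $b\in\overline{\{g_{\xi,\theta}(b):\xi\in\Xi\}}$, then $\theta=\delta(b)$ in $\mathbb Q_2$.

*Proof.* Take $u$ on $\Xi$ as in Fact 4, with $T_\xi=g_{\xi,\theta}(b)$. Since $\theta\ne0$, no $g_{\xi,\theta}$ is the identity.

**Step 1: exclude a constant valuation $c\neq0$.** Suppose $\Xi'=\{\xi\in\Xi:v(\xi)=c\}\in u$ with $c\ne0$. Then $b\in\overline{\{g_{\xi,\theta}(b):\xi\in\Xi'\}}$. Let $N=1+\max(c,-c)$ and $\chi(g_{\eta,m})=v(\eta)\bmod N$. Left multiplication by $g_{\xi,\theta}$ with $v(\xi)=c$ adds $c$ to $v(\eta)$, and $c\not\equiv0\bmod N$. So $\chi$ always changes, contradicting Lemma 1.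

**Step 2: exclude constant valuation $0$.** Suppose $\{\xi\in\Xi:v(\xi)=0\}\in u$. Now the slope gives nothing, and we use the translation part. Let
$$G_0=\{g_{\eta,m}:v(\eta)=0,\ v(m)\ge v(\theta)\}.$$
By (2) this is a subgroup of $G$, and it contains all $g_{\xi,\theta}$ with $v(\xi)=0$. Write $G$ as a disjoint union of right cosets $G_0w$, with one representative $w$ for each coset; left multiplication by an element of $G_0$ preserves each of them. For $g_{\eta,m}\in G_0$ the number $\frac m{\theta\eta}$ has valuation $\ge0$, so it has a residue modulo $2$, and we may define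
$$\chi(g_{\eta,m}w)=\frac m{\theta\eta}\bmod2.$$
For $v(\xi)=0$ we have $g_{\xi,\theta}g_{\eta,m}=g_{\xi\eta,\,\theta+\xi m}$ and
$$\frac{\theta+\xi m}{\theta\xi\eta}=\frac1{\xi\eta}+\frac m{\theta\eta}.$$
Here $\frac1{\xi\eta}$ is a 2-adic unit, so it is $1$ modulo $2$. Thus $\chi$ always changes under left multiplication by $g_{\xi,\theta}$, contradicting Lemma 1.

**Step 3: what remains.** No set $\{\xi\in\Xi:v(\xi)=c\}$, $c\in\mathbb Z$, is in $u$. One of $\{v\ge0\}$, $\{v<0\}$ is in $u$, and from it we may remove finitely many levels. Hence either $\{\xi:v(\xi)\ge k\}\in u$ for all $k$, or $\{\xi:v(\xi)\le-k\}\in u$ for all $k$. Colorings stop here, and we use the 2-adic limit directly. Write $\delta=\delta(b)$, and for $k\in\mathbb N$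
$$B_k=\{z\in\mathbb N:|z-\delta|\le2^{-k}\}\in b,\qquad A_k=\{\xi\in\Xi:\xi y+\theta\in B_k\text{ for }b\text{-many }y\in\mathbb N\}\in u,$$
the last by the choice of $u$, since $B_k\in g_{\xi,\theta}(b)$ says exactly that $\xi\in A_k$.

**Step 4: valuations tending to $+\infty$ force $\theta=\delta$.** In the first case pick, for given $k$, some $\xi\in A_k$ with $v(\xi)\ge k$, and some $y\in\mathbb N$ with $\xi y+\theta\in B_k$. As $|y|\le1$, we have $|\xi y|\le2^{-k}$, so $|\theta-\delta|\le\max(|\xi y+\theta-\delta|,|\xi y|)\le2^{-k}$. Since $k$ is arbitrary, $\theta=\delta$.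

**Step 5: valuations tending to $-\infty$ are impossible.** In the second case, for each $j\in\mathbb N$ pick $\xi\in A_1$ with $v(\xi)\le-j$, so that $|\xi|\ge2^j$. For $b$-many $y$ we have $\xi y+\theta\in\mathbb N$, hence $|\xi y+\theta|\le1$, so $|\xi y|\le\max(1,|\theta|)$ and $|y|\le2^{-j}\max(1,|\theta|)$. Some of these $y$ are as close to $\delta$ as we like, so $|\delta|\le2^{-j}\max(1,|\theta|)$. Letting $j\to\infty$, $\delta=0$. Now let $k\in\mathbb N$ and $\xi\in A_k$. For $b$-many $y$ we have $\xi y+\theta\in B_k$, which now means $|\xi y+\theta|\le2^{-k}$. Since $\delta=0$, also $|y|\le2^{-k}/|\xi|$ for $b$-many $y$. Taking a $y$ with both properties, $|\theta|\le\max(|\xi y+\theta|,|\xi y|)\le2^{-k}$. As $k$ is arbitrary, $\theta=0$, a contradiction. $\square$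

So for each $b$ at most one $\theta\neq0$ is left. That is enough for Proposition 3: there $\theta$ will be $-t/n$ or $t/n'$, which hits the single value $\delta(b)$ for at most one $n$ or $n'$, and a nonprincipal $a$ or $a'$ does not notice the loss of one number.

## 8. One multiplier less: the end of Theorem A

*Proof of Proposition 3.* Suppose $t+a\cdot b=a'\cdot b$ with $a,a',b\in\mathbb N^*$ and $t\in\mathbb N$.

**Step 1: remove the exceptional multipliers.** There is at most one $n\in\mathbb N$ with $-t/n=\delta(b)$ and at most one $n'\in\mathbb N$ with $t/n'=\delta(b)$. Let $X$ and $X'$ be $\mathbb N$ with these values removed, if they exist. As $a,a'$ are nonprincipal, $X\in a$ and $X'\in a'$.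

**Step 2: make a concrete coincidence.** We have $a\cdot b\in\overline{X\cdot b}$, so $t+a\cdot b\in\overline{\{t+n\cdot b:n\in X\}}$ by continuity of $x\mapsto t+x$; and $a'\cdot b\in\overline{\{n'\cdot b:n'\in X'\}}$. These closures meet, and Fact 2 leaves two cases.

**Step 3: both cases contradict Lemma 2.** First case: $t+n\cdot b\in\overline{\{n'\cdot b:n'\in X'\}}$ for some $n\in X$. Apply $g_{n,t}^{-1}=g_{1/n,\,-t/n}$. Since $g_{1/n,-t/n}\,g_{n',0}=g_{n'/n,\,-t/n}$,
$$b\in\overline{\{g_{n'/n,\,-t/n}(b):n'\in X'\}}.$$
Lemma 2 with $\theta=-t/n$ gives $-t/n=\delta(b)$, contrary to $n\in X$. Second case: $n'\cdot b\in\overline{\{t+n\cdot b:n\in X\}}$ for some $n'\in X'$. Apply $g_{n',0}^{-1}=g_{1/n',0}$. Since $g_{1/n',0}\,g_{n,t}=g_{n/n',\,t/n'}$,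
$$b\in\overline{\{g_{n/n',\,t/n'}(b):n\in X\}}.$$
Lemma 2 with $\theta=t/n'$ gives $t/n'=\delta(b)$, contrary to $n'\in X'$. $\square$

With Section 4 this proves Theorem A, and with Section 3 the Corollary: the answer to the question is no.

## 9. Translates of $\beta\mathbb N\cdot b$ are pairwise disjoint

The exceptional value $\theta=\delta(b)$ in Lemma 2 does not occur either.

**Theorem B.** Let $b\in\mathbb N^*$ and $0\neq\theta\in\mathbb Q$. Then $b\notin\overline{\{g_{\xi,\theta}(b):\xi\in\mathbb Q_{>0}\}}$. Consequently, for every $b\in\mathbb N^*$ the sets $t+\beta\mathbb N\cdot b$ $(t\in\mathbb Z)$ are pairwise disjoint; so for $b,d\in\mathbb N^*$ there is at most one $m\in\mathbb Z$ with $m+d\in\beta\mathbb N\cdot b$.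

The proof needs one more textbook fact.

**Fact 5** (Hindman–Strauss, Theorem 3.35). If $f:\mathbb Q\to\mathbb Q$, $b\in\beta\mathbb Q$ and $\tilde f(b)=b$, then $\{z:f(z)=z\}\in b$.

*Proof.* Let $Z=\{z:f(z)=z\}$ and suppose $Z\notin b$. Let $f'$ agree with $f$ off $Z$ and put $f'(z)=z+1$ on $Z$, so $f'$ has no fixed point. Consider the graph on $\mathbb Q$ with edges $\{z,f'(z)\}$. The subgraph induced on a finite nonempty set $F$ has at most $|F|$ edges, since each is $\{z,f'(z)\}$ for some $z\in F$. So it has a vertex of degree at most $2$, and by induction on $|F|$ (delete that vertex, color the rest, then color the vertex) it has a proper coloring with three colors. Enumerate $\mathbb Q$. The proper 3-colorings of the initial segments form an infinite, finitely branching tree, so by König's lemma there is a proper 3-coloring of the whole graph. Let $E$ be the color class in $b$. Then $f'^{-1}[E]\cap E=\emptyset$, so $f^{-1}[E]\cap(E\setminus Z)=\emptyset$. Since $E\setminus Z\in b$, $f^{-1}[E]\notin b$, that is, $E\notin\tilde f(b)=b$, a contradiction. $\square$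

*Proof of Theorem B.* Let $D=\{g_{\xi,\theta}(b):\xi\in\mathbb Q_{>0}\}$ and suppose $b\in\overline D$. By Lemma 2, $\theta=\delta(b)$.

**Step 1: $D$ is not discrete.** The purpose is to find one point of $D$ that is a limit of the others. The points $g_{\xi,\theta}(b)$ are distinct for distinct $\xi$: if $g_{\xi,\theta}(b)=g_{\xi',\theta}(b)$, then $g_{\xi,\theta}^{-1}g_{\xi',\theta}=g_{\xi'/\xi,\,0}$ fixes $b$, so $\xi'=\xi$ by Fact 3. Suppose $D$ were discrete. Enumerate $D=\{d_1,d_2,\dots\}$ without repetition, choose $A_i\in d_i$ with $A_i\notin d_j$ for all $j\ne i$, and replace $A_i$ by $A_i\setminus\bigcup_{j<i}A_j\in d_i$. This gives pairwise disjoint sets $B_\xi\in g_{\xi,\theta}(b)$. Define $f:\mathbb Q\to\mathbb Q$ by $f(z)=g_{\xi,\theta}^{-1}(z)$ for $z\in B_\xi$ and $f(z)=z+1$ for $z\notin\bigcup_\xi B_\xi$. As $f$ agrees with $g_{\xi,\theta}^{-1}$ on a member of $g_{\xi,\theta}(b)$, we have $\tilde f(g_{\xi,\theta}(b))=b$ for every $\xi$. So $\tilde f$ is constantly $b$ on $D$, and by continuity $\tilde f(b)=b$. By Fact 5, $Z=\{z:f(z)=z\}\in b$. Since $b\in\overline D$,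 $Z\in g_{\xi,\theta}(b)$ for some $\xi$, and then $Z\cap B_\xi\in g_{\xi,\theta}(b)$. But $Z\cap B_\xi$ consists of fixed points of $g_{\xi,\theta}\neq1$, so it has at most one element. This contradicts that $g_{\xi,\theta}(b)$ is nonprincipal.

**Step 2: $b$ is a limit of its own dilates.** By Step 1 there is $\xi_0$ with $g_{\xi_0,\theta}(b)\in\overline{\{g_{\xi,\theta}(b):\xi\ne\xi_0\}}$. Apply $g_{\xi_0,\theta}^{-1}$; since $g_{\xi_0,\theta}^{-1}g_{\xi,\theta}=g_{\xi/\xi_0,\,0}$, we get $b\in\overline E$ with
$$E=\{g_{h,0}(b):1\ne h\in\mathbb Q_{>0}\}.$$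

**Step 3: play the two limits against each other.** Now $b\in\overline D\cap\overline E$, and Fact 2 applies to the countable sets $D$ and $E$. Suppose first that $g_{h,0}(b)\in\overline D$ for some $h\neq1$. Applying $g_{1/h,0}$ gives $b\in\overline{\{g_{\xi/h,\,\theta/h}(b):\xi\in\mathbb Q_{>0}\}}$. Lemma 2 gives $\theta/h=\delta(b)=\theta$, so $h=1$, a contradiction. Otherwise $g_{\xi,\theta}(b)\in\overline E$ for some $\xi$. Applying $g_{\xi,\theta}^{-1}$ gives $b\in\overline{\{g_{h/\xi,\,-\theta/\xi}(b):1\ne h\in\mathbb Q_{>0}\}}$. Lemma 2 gives $-\theta/\xi=\delta(b)=\theta$, so $\xi=-1$, impossible since $\xi>0$. This proves the first claim.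

**Step 4: disjointness.** If two of the sets $t+\beta\mathbb N\cdot b$ meet, then $t+a\cdot b=a'\cdot b$ for some $0\neq t\in\mathbb Z$ and $a,a'\in\beta\mathbb N$. Apply Fact 2 to $\{t+n\cdot b:n\in\mathbb N\}$ and $\{n'\cdot b:n'\in\mathbb N\}$. As in Section 8 we get $b\in\overline{\{g_{n'/n,\,-t/n}(b):n'\in\mathbb N\}}$ for some $n$, or $b\in\overline{\{g_{n/n',\,t/n'}(b):n\in\mathbb N\}}$ for some $n'$. Both contradict the first claim. Finally, if $m+d$ and $m'+d$ are both in $\beta\mathbb N\cdot b$, then $d$ lies in $-m+\beta\mathbb N\cdot b$ and in $-m'+\beta\mathbb N\cdot b$, so $m=m'$. $\square$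

## 10. Signs: the same statement in $\beta\mathbb Z$

**Theorem C.** $(\mathbb Z^*+\mathbb Z^*)\cap(\mathbb Z^*\cdot\mathbb Z^*)=\emptyset$ in $\beta\mathbb Z$. In particular the distributive laws $p\cdot(q+r)=p\cdot q+p\cdot r$ and $(q+r)\cdot p=q\cdot p+r\cdot p$ fail for all $p,q,r\in\mathbb Z^*$ with $q+r\in\mathbb Z^*$ (which always holds for $q,r\in\mathbb Z^*$).

*Proof.* For $p\in\beta\mathbb Z$ let $-p=\{-A:A\in p\}$, which is $(-1)\cdot p$. Reading the definitions in the form "for $p$-many $x$, for $q$-many $y$", the identities $(-x)+(-y)=-(x+y)$ and $(-x)y=x(-y)=-(xy)$ give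
$$(-p)+(-q)=-(p+q),\qquad(-p)\cdot q=p\cdot(-q)=-(p\cdot q).\tag{4}$$

**Step 1: normalize the signs of the product.** Let $p+q=r\cdot s$ with all four in $\mathbb Z^*$. Every element of $\mathbb Z^*$ is in $\mathbb N^*$ or in $-\mathbb N^*$. Choose $\varepsilon,\varepsilon'\in\{1,-1\}$ with $\varepsilon r,\varepsilon's\in\mathbb N^*$, and put $p'=\varepsilon\varepsilon'p$, $q'=\varepsilon\varepsilon'q$, both in $\mathbb Z^*$. By (4), $p'+q'=(\varepsilon r)\cdot(\varepsilon's)\in\mathbb N^*$.

**Step 2: the right summand is positive.** If $q'\in-\mathbb N^*$, then $-\mathbb N\in m+q'$ for all $m\in\mathbb Z$, since $q'$ contains every cofinite subset of $-\mathbb N$. Hence $-\mathbb N\in p'+q'$, contradicting $p'+q'\in\mathbb N^*$. So $q'\in\mathbb N^*$, and Theorem A, in the form that allows $p'\in\mathbb Z^*$, gives a contradiction.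

**Step 3: the distributive laws.** Let $p,q,r\in\mathbb Z^*$. Then $q+r\in\mathbb Z^*$, because $-x+\{k\}$ is a singleton and never in $r$. Products of elements of $\mathbb Z^*$ are in $\mathbb Z^*$ too: $x^{-1}\{k\}$ has at most one element for $x\neq0$, so only $x=0$ could contribute to $\{k\}$ being in a product, and $\{0\}$ is in no nonprincipal ultrafilter. So the left sides of both laws are in $\mathbb Z^*\cdot\mathbb Z^*$ and the right sides in $\mathbb Z^*+\mathbb Z^*$. $\square$

## 11. Solutions of $p+q=r\cdot s$ with exactly one principal term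

By Theorem A, every solution of $p+q=r\cdot s$ in $\beta\mathbb N$ has at least one of $p,q,r,s$ in $\mathbb N$. This is best possible: any prescribed one of the four can be principal with the other three in $\mathbb N^*$.

* $p=m\in\mathbb N$: take any $r,s\in\mathbb N^*$ and $q=-m+r\cdot s\in\mathbb N^*$. Then $m+q=r\cdot s$.
* $q=m\in\mathbb N$: take any $r,s\in\mathbb N^*$ and $p=-m+r\cdot s\in\mathbb N^*$. Then $p+m=m+p=r\cdot s$.
* $r=n\in\mathbb N$: take any $p',q'\in\mathbb N^*$ and put $s=p'+q'$, $p=n\cdot p'$, $q=n\cdot q'$, all in $\mathbb N^*$. By (1), $n\cdot s=n\cdot p'+n\cdot q'=p+q$.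
* $s=n\in\mathbb N$: take $p',q',p,q$ as in the previous item and $r=p'+q'$. Then $r\cdot n=n\cdot r=p+q$.
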